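\title{Every computable real closed field has a limit computable integer part}

\begin{abstract}
An integer part of a real closed field $R$ is a discretely ordered subring $I$ such that every element of $R$ lies in an interval $[i,i+1)$ with $i\in I$. We show that every computable real closed field has a $\Delta^0_2$ integer part, uniformly and in relativized form. The integer part is $\mathbb Z\oplus A$, where $A$ is the set of purely infinite elements of a subfield of $R$ under a truncation closed embedding in a Hahn field. The embedding is never computed. Instead we show that every purely infinite element has a finite certificate that the halting problem can recognize.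
\end{abstract}

\section{Introduction}\label{sec:intro}

An integer part of a real closed field $R$ is a subring that sits in $R$ as $\mathbb Z$ sits in $\mathbb R$. Precisely, a subring $I\subseteq R$ is \emph{discretely ordered} if it has no element strictly between $0$ and $1$, and it is an \emph{integer part} if in addition for every $r\in R$ there is $i\in I$ with $i\le r<i+1$. Two such $i$ differ by less than $1$, so $i$ is unique; the map $r\mapsto i$ is the \emph{floor map} of $I$. If $R$ is archimedean, every element of $I$ is within distance less than $1$ of an ordinary integer, so $I=\mathbb Z$. If $R$ has infinite elements, then $I$ must contain a representative of every class of infinite elements modulo finite distance, and these representatives must be chosen so that no polynomial combination of them falls into the interval $(0,1)$. This paper is about the complexity of making these choices.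

A real closed field is \emph{computable} if its universe is a computable subset of $\omega$ and its field operations and ordering are computable. We write $0'$ for the halting problem. A set is $\Delta^0_2$, or \emph{limit computable}, if it is computable relative to $0'$, equivalently if its characteristic function is the limit of a computable sequence of $\{0,1\}$-valued functions. A set is \emph{$1$-c.e.}\ if it is computably enumerable (c.e.), and it is \emph{$(n+1)$-c.e.}\ if it has the form $S_1-S_2$ with $S_1$ c.e.\ and $S_2$ $n$-c.e. Every $n$-c.e.\ set is $\Delta^0_2$.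

Two known facts frame the question. Mourgues and Ressayre showed that every real closed field has an integer part, and for a countable real closed field $R$ the integer part produced by their procedure is $\Delta^0_{\omega^\omega}(R)$. In the other direction, there is a single computable real closed field that has no $n$-c.e.\ integer part for any $n\ge1$. Between these bounds lies the question, posed in \cite{LCIP}, whether every computable real closed field has a $\Delta^0_2$ integer part. The answer is yes.

\begin{theorem}\label{thm:main}
Let $R$ be a computable real closed field and $O=\{x\in R:|x|\le N\text{ for some }N\in\mathbb N\}$. There is a set $A\subseteq R$, c.e.\ in $0'$ and closed under $+,-,\cdot$, with $R=A\oplus O$ as additive groups. Then $I=\mathbb Z\oplus A$ is an integer part of $R$, and $I\le_T0'$. The floor map $R\to I$ is also $0'$-computable.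
\end{theorem}

By the second fact quoted above, ``$\Delta^0_2$'' cannot be replaced here by ``c.e.'', by ``$n$-c.e.'' for a fixed $n$, or by ``$n$-c.e.\ for some $n$ depending on $R$''.

The construction is uniform and relativizes. For $X\subseteq R$ let $\operatorname{RC}(X)$ be the relative algebraic closure of $\mathbb Q(X)$ in $R$. As an oracle, $R$ stands for its universe, operations and ordering, and $R'$ is its Turing jump.

\begin{theorem}\label{thm:uniform}
There is one Turing functional $\Phi$ such that for every real closed field $R$ with universe contained in $\omega$, $\Phi^{R'}$ computes an integer part $I=\mathbb Z\oplus A$ of $R$ together with its floor map, where $R=A\oplus O$ and $A$ is closed under $+,-,\cdot$ and under multiplication by real algebraic elements. So every such $R$ has a $\Delta^0_2(R)$ integer part, uniformly in $R$. Moreover, if $a_1,\dots,a_k\in R$ satisfy $a_{j+1}\notin\operatorname{RC}(a_1,\dots,a_j)+O$ for $0\le j<k$, one can also require $a_1,\dots,a_k\in A\subseteq I$, uniformly in $a_1,\dots,a_k$.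
\end{theorem}

\subsection*{The greedy construction fails}
The oracle $0'$ decides every $\Sigma^0_1$ condition (one that is witnessed by a finite computation) and every $\Pi^0_1$ condition (the negation of such a condition), given an index for it. In a computable $R$, ``$x$ is finite'' is $\Sigma^0_1$ and ``$\mathbb Z[a_1,\dots,a_n]$ is discretely ordered'' is $\Pi^0_1$. So $0'$ can run through $R$ and accept each element that keeps the ring generated so far discretely ordered; the result is a $\Delta^0_2$ maximal discretely ordered subring. Every integer part $I$ is such a maximal subring, since $x-\lfloor x\rfloor\in(0,1)$ for $x\notin I$. This suggests a positive answer, but the converse implication is false.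

\begin{example}\label{ex:greedy}
Let $t\in R$ be positive and infinite, $b=\frac12(t^2+t+1)$ and $D=\mathbb Z[t,b]\subseteq\mathbb Q[t]$. Nonconstant polynomials in $t$ over $\mathbb Q$ are infinite. The substitution of a primitive cube root of unity $\zeta$ for $t$ sends $b$ to $0$, hence maps $D$ into $\mathbb Z[\zeta]$, and it fixes constants; so $D\cap\mathbb Q\subseteq\mathbb Z[\zeta]\cap\mathbb Q=\mathbb Z$. Thus $D$ is discretely ordered. But $D$ lies in no integer part $I$: for $j=\lfloor t/2\rfloor$ we would have $t-2j\in I\cap[0,2)=\{0,1\}$, and then $\frac12\in I$, because $b=2j^2+j+\frac12$ if $t=2j$ and $b=2j^2+3j+1+\frac12$ if $t=2j+1$.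
\end{example}

So a finite decision can be locally harmless and globally fatal, and the construction needs a structural reason why its decisions are compatible.

\subsection*{The method}
Such a reason is supplied by generalized power series. If a subfield $S\subseteq R$ with $S+O=R$ is embedded in a Hahn field so that its image is closed under truncation of series, then the elements all of whose exponents are infinite, the \emph{purely infinite} elements, form a set $A$ as in Theorem~\ref{thm:main}. The difficulty is that the series may be of transfinite length and that the definition of ``purely infinite'' quantifies over their exponents. We do not compute the series. With oracle $0'$ we choose generators $r_1,r_2,\dots$ of $S$, each at infinite distance from the real closure of its predecessors, and we enumerate pairs $(f,B)$, where $f\in S$ and $B$ is a c.e.\ set of positive elements of $R$ such that every exponent of $f$ is at least as large as the archimedean class of some member of $B$. If $B\cap O=\emptyset$, a $\Pi^0_1$ condition, then $f$ is purely infinite. The pairs are generated by six rules whose side conditions are $\Sigma^0_1$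 or $\Pi^0_1$. That the rules are sound is easy. The work lies in completeness: every purely infinite element is reached. This needs finite formulas for the truncations of the elements of a simple extension, and such formulas exist only if the generators are rearranged in a suitable order, which we call a frame.

Section~\ref{sec:hahn} recalls Hahn series, and Section~\ref{sec:examples} shows the method on two small fields. Section~\ref{sec:construction} gives the whole construction and reduces the theorems to two propositions, on the existence of the embedding and on completeness. These are proved in Sections~\ref{sec:embedding} and~\ref{sec:complete}, from the algebra of Sections~\ref{sec:simple} and~\ref{sec:frames}.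

\section{Valuations and Hahn series}\label{sec:hahn}

\subsection*{Real closed fields}
We use the following textbook facts. An ordered field is real closed if and only if positive elements are squares and polynomials of odd degree have roots. Over a real closed field every polynomial is a product of a constant, linear factors $X-a$, and quadratics $(X-a)^2+b^2$ with $b\ne0$. An algebraic extension of a real closed field that can be ordered is trivial. For a subset $X$ of a real closed field, the relative algebraic closure $\operatorname{RC}(X)$ of $\mathbb Q(X)$ is real closed, and we write $\operatorname{RC}(E,q)$ for $\operatorname{RC}(E\cup\{q\})$. An isomorphism of ordered fields extends uniquely to their real closures. For $x\ne0$ and $\delta\in\mathbb Q$, $|x|^\delta$ is the unique positive such power. We write $\mathbb R_{\mathrm{alg}}$ for the field of real algebraic numbers.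

\subsection*{Archimedean classes}
Fix a real closed field $R$. For $x,y\in R^\times$ put $v(x)\le v(y)$ if $|x|\le N|y|$ for some $N\in\mathbb N$. The classes $v(x)$ form an ordered abelian group $G$, written multiplicatively, with $v(xy)=v(x)v(y)$. Put $v(0)=0<G$. Large elements have large values: $O=\{x:v(x)\le1\}$. We have $v(x+y)\le\max(v(x),v(y))$, with equality if $v(x)\ne v(y)$ or $x,y\ge0$; if $v(x)>v(y)$, then $x+y$ has the sign of $x$. Moreover,
\begin{equation}\label{eq:half}
v(z)\ne v(g)\ \Longrightarrow\ 2|g+z|\ge|g|,
\end{equation}
since $|z|\le\frac12|g|$ if $v(z)<v(g)$, and $|z|>2|g|$ if $v(z)>v(g)$. As $R$ is real closed, $G$ is divisible; it is torsion-free, so $g^\delta$ makes sense for $g\in G$, $\delta\in\mathbb Q$. The \emph{standard part} $\operatorname{st}(x)=\sup\{a\in\mathbb Q:a<x\}$ is a ring homomorphism $O\to\mathbb R$ with kernel $\{x:v(x)<1\}$. For a subfield $F$ we write $v(F)$ for $v(F^\times)$.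

\subsection*{Hahn series and truncation}
The Hahn field $\mathbb R((G))$ consists of the formal series $f=\sum_{\rho\in G}f_\rho\,\rho$ with $f_\rho\in\mathbb R$ whose support $\operatorname{supp}f=\{\rho:f_\rho\ne0\}$ is reverse well-ordered, that is, every nonempty subset has a largest element. The elements of $\operatorname{supp}f$ are the \emph{exponents} of $f$, and the series $f_\rho\rho$, $\rho\in\operatorname{supp}f$, are its \emph{terms}. With $v(f)=\max\operatorname{supp}f$ and the order given by the sign of the leading coefficient, $\mathbb R((G))$ is an ordered field, real closed because $G$ is divisible, and $v(f)\le v(h)$ if and only if $|f|\le N|h|$ for some $N$. So everything said about $v$ on $R$ holds in $\mathbb R((G))$; the standard part is the coefficient of $1\in G$. A \emph{single term} is a series with exactly one exponent. If $u=c\rho>0$ is a single term, so is $u^\delta=c^\delta\rho^\delta$. A series is \emph{purely infinite} if all its exponents are $>1$.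

A \emph{lower set} is a set $C\subseteq G$ closed downward, for example $G_{\le\rho}=\{d:d\le\rho\}$ or $G_{<\rho}$. For a lower set $C$ let
\[
[f]_C=\sum_{\rho\notin C}f_\rho\,\rho .
\]
The series $[f]_C$ are the \emph{truncations} of $f$, \emph{proper} if different from $f$. A subfield is \emph{truncation closed} if it contains all truncations of its elements. We use the following constantly.
\begin{itemize}
\item[(H1)] $[f+h]_C=[f]_C+[h]_C$, and $[f]_C=[h]_C$ if $v(f-h)\in C\cup\{0\}$.
\item[(H2)] If $t\ne f$, then $t$ is a truncation of $f$ if and only if all exponents of $t$ are $>v(f-t)$. (For ``if'', $t=[t]_C=[f]_C$ with $C=G_{\le v(f-t)}$.)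
\item[(H3)] $\operatorname{supp}(fh)\subseteq\operatorname{supp}f\cdot\operatorname{supp}h$. If $u$ is a single term, then $[uf]_C=u[f]_D$ with $D=v(u)^{-1}C$.
\item[(H4)] If $\rho\in\operatorname{supp}f$, then $t=[f]_{G_{\le\rho}}$ is a proper truncation with $v(f-t)=\rho$, and $f_\rho\rho=[f]_{G_{<\rho}}-t$. Hence a truncation closed field $F$ contains all terms of its elements, and $\operatorname{supp}f\subseteq v(F)$ for $f\in F$.
\end{itemize}

\subsection*{Coarser valuations}
Let $H\le G$ be a convex subgroup. It is divisible, since $h^{1/N}$ lies between $1$ and $h$; so $\mathbb R((H))\subseteq\mathbb R((G))$ is real closed. The quotient $G/H$ is an ordered group, and $w=w_H=v\bmod H$ is a valuation with values in $G/H$, on $R$ and on $\mathbb R((G))$; we also write $w(d)$ for the class of $d\in G$. Let $V_H=\{f\in\mathbb R((G)):w(f)\le1\}$. An exponent of $f\in V_H$ either lies in $H$ or is below all of $H$, so the map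
\[
\pi_H:V_H\to\mathbb R((H)),\qquad\pi_H(f)=\sum_{\rho\in H}f_\rho\,\rho=[f]_{\{d\,:\,w(d)<1\}},
\]
is a ring homomorphism with kernel $\{f:w(f)<1\}$. For a subfield $F$, the field $\operatorname{res}_H(F)=\pi_H(F\cap V_H)\subseteq\mathbb R((H))$ is the residue field of $w$ on $F$, realized as a field of series. For a subgroup $L\le G$, the \emph{hull} of $L$ is the convex subgroup of all $d\in G$ lying between two elements of $L$.

\begin{lemma}\label{lem:res}
Let $F\subseteq F'$ be subfields of $\mathbb R((G))$, $H\le G$ convex, $w=w_H$.
\begin{itemize}
\item[(a)] $F\cap\mathbb R((H))\subseteq\operatorname{res}_H(F)$, with equality if $F$ is truncation closed.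
\item[(b)] The transcendence degree of $\operatorname{res}_H(F')$ over $\operatorname{res}_H(F)$ is at most that of $F'$ over $F$.
\item[(c)] If $F'/F$ is algebraic, then $w(F')/w(F)$ is a torsion group.
\item[(d)] If $F$ is real closed, then $w(F)$ is divisible and $\operatorname{res}_H(F)$ is real closed.
\item[(e)] If $F$ is real closed of finite transcendence degree over $\mathbb Q$, then $v(F)$ has only finitely many convex subgroups.
\end{itemize}
Part (c) and the first half of (d) also hold for subfields of $R$.
\end{lemma}

\begin{proof}
(a) $\pi_H$ is the identity on $\mathbb R((H))$, and $\pi_H(f)$ is a truncation of $f$.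

(b) Let $x_1,\dots,x_m\in F'\cap V_H$ satisfy a nontrivial polynomial relation over $F$. Divide it by a coefficient of largest $w$-value and apply $\pi_H$. The result is a relation over $\operatorname{res}_H(F)$ between the $\pi_H(x_i)$ in which one coefficient is $1$.

(c) In a relation $\sum a_jx^j=0$ over $F$, two nonzero summands have the same value, so $w(x)^{i-j}\in w(F)$ for some $i\ne j$.

(d) Divisibility holds as $|a|^{1/N}\in F$. If $y\in F\cap V_H$ and $\pi_H(y)>0$, then $y$ and $\pi_H(y)$ have the same leading term, so $y>0$, $\sqrt y\in F\cap V_H$ and $\pi_H(y)=\pi_H(\sqrt y)^2$. A monic polynomial of odd degree $m$ over $\operatorname{res}_H(F)$ lifts to a monic $P$ of degree $m$ over $F\cap V_H$, which has a root $a\in F$. If $w(a)>1$, then $a^m$ would dominate the other summands of $P(a)$. So $a\in V_H$, and $\pi_H(a)$ is the required root.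

(e) If $v(x_1),\dots,v(x_m)$ are $\mathbb Q$-independent, distinct monomials in the $x_i$ have distinct values, so the $x_i$ are algebraically independent over $\mathbb Q$. Hence the $\mathbb Q$-vector space $v(F)$ has finite dimension, and its convex subgroups form a chain of subspaces.
\end{proof}

\section{Two small fields}\label{sec:examples}

For a series $f$ and a set $B$ of positive elements, say that $B$ \emph{bounds} $f$ if for every $\rho\in\operatorname{supp}f$ there is $b\in B$ with $v(b)\le\rho$. If $B$ bounds $f$ and consists of infinite elements, then $f$ is purely infinite. In this section the fields are given as subfields of a Hahn field, and we ask how an oracle that decides only $\Sigma^0_1$ and $\Pi^0_1$ questions about the field could find such sets $B$. Let $C=G_{\le1}$, so that $[f]_C$ is the purely infinite part of $f$.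

With one generator $x\in G$, $x>1$, there is little to do. The Puiseux series $\sum_{j\le J}c_jx^{j/N}$ with $c_j\in\mathbb R_{\mathrm{alg}}$ form a real closed field, which contains $S_1=\operatorname{RC}(x)$. So the purely infinite elements of $S_1$ are the finite sums $\sum c_jx^{\gamma_j}$ with rational $\gamma_j>0$, bounded by the finite sets $\{x^{\gamma_j}\}$. The idea becomes visible with two generators.

\begin{example}[a long generator]\label{ex:long}
Let $G=x^{\mathbb Q}$ and $q=\sum_{n\ge2}x^{1/n}=x^{1/2}+x^{1/3}+\cdots$. Then $q$ is purely infinite, and $q\notin S_1+O$ because the purely infinite parts of elements of $S_1$ are finite sums. No single infinite element bounds $q$, since every $x^\delta$ with $\delta>0$ exceeds some $x^{1/n}$. This is why bounds are sets. The natural one is $B_q=\{|q-s|:s\in S_1\}$. It is c.e., it bounds $q$ because $x^{1/n}=v(q-s)$ for the truncation $s=\sum_{m<n}x^{1/m}\in S_1$, and ``$B_q\cap O=\emptyset$'' is the $\Pi^0_1$ statement $q\notin S_1+O$.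

Now let $f=x^{-1/2}q^2$. The leading coefficient $x^{-1/2}$ is small, so we expand about a truncation $t$ of $q$ for which the quadratic term becomes finite. With $t=x^{1/2}+x^{1/3}$ we have $v(q-t)=x^{1/4}$ and
\[
f=x^{-1/2}(q-t)^2+2(q-t)+2x^{-1/6}(q-t)+x^{-1/2}t^2 .
\]
The first summand has value $1$. The third is $2x^{1/12}+2x^{1/30}+2+\cdots$, and the last is $x^{1/2}+2x^{1/3}+x^{1/6}$. Hence
\[
[f]_C=2(q-t)+x^{1/2}+2x^{1/3}+x^{1/6}+2x^{1/12}+2x^{1/30},
\]
an infinite series given by a finite expression. To bound $q-t$, note that $\{x^{1/2},x^{1/3}\}$ bounds $t$, and that ``$x^{1/3}>N|q-t|$ for all $N$'' is $\Pi^0_1$. By (H2) this condition shows that $t$ is a truncation of $q$, so $B_q$ bounds $t$ and $q-t$.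

Algebraic functions of $q$ reduce to polynomials. Write $q=x^{1/2}(1+\varepsilon)$ with $\varepsilon>0$, $v(\varepsilon)=x^{-1/6}$. As $0\le1+\frac\varepsilon2-\sqrt{1+\varepsilon}\le\varepsilon^2$ and $v(x^{1/4}\varepsilon^2)=x^{-1/12}$, the element $\sqrt q$ differs by an infinitesimal from $x^{1/4}+\frac12x^{-1/4}(q-x^{1/2})\in S_1[q]$, and $[\sqrt q\,]_C=x^{1/4}+\frac12x^{1/12}$.
\end{example}

\begin{example}[generators in the wrong order]\label{ex:order}
Let $G=x^{\mathbb Q}y^{\mathbb Q}$ with $1<y$ and $y^N<x$ for all $N$, and suppose the generators arrive in the order $x,y$. The element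
\[
f=\frac{xy}{y-1}=x+xy^{-1}+xy^{-2}+\cdots
\]
is purely infinite. It is not within finite distance of any finite sum $f_1=\sum a_jy^{\gamma_j}$ with $a_j\in S_1$: the exponents of $f_1$ involve only finitely many powers of $y$, so some $xy^{-k}>1$ is an exponent of $f-f_1$. The method of Example~\ref{ex:long} fails over $S_1$. In the order $y,x$ it works: $f=ax$ with $a=y/(y-1)\in\operatorname{RC}(y)$. All elements of $\operatorname{RC}(y)$ lie in the real closed field $\mathbb R((y^{\mathbb Q}))$, so all of them are bounded by $\{y^{-k}:k\ge0\}$. Thus $\{xy^{-k}:k\ge0\}$ bounds $f$, and this set misses $O$.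
\end{example}

The first example suggests rules for generators, sums, products, truncations and monomials; the second adds a crude rule for arbitrary algebraic functions, and shows that completeness must be proved along a rearranged sequence of generators.

\section{The construction}\label{sec:construction}

Let $R$ be a computable real closed field.

\subsection*{The generators}
List $R=\{z_0,z_1,\dots\}$ computably. Start with $n=0$ and $S_0=\operatorname{RC}(\emptyset)$. At stage $m$, with $r_1,\dots,r_n$ chosen and $S_n=\operatorname{RC}(r_1,\dots,r_n)$, do nothing if $z_m\in S_n+O$, and otherwise put $r_{n+1}=z_m$. An element lies in $S_n$ if and only if it is a root of a nonzero polynomial over $\mathbb Q[r_1,\dots,r_n]$, so $S_n$ and $S_n+O$ are c.e.\ uniformly in $r_1,\dots,r_n$, and the construction is computable in $0'$. The sequence may be finite. The union $S=\bigcup_nS_n$ is a real closed field, and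
\[
R=S+O,\qquad r_{n+1}\notin S_n+O .
\]

\begin{proposition}\label{prop:embedding}
There is an embedding of ordered fields $\iota:S\to\mathbb R((G))$ with $v(\iota(f))=v(f)$ for all $f\in S$ such that each $\iota(S_n)$ is truncation closed and all proper truncations of $\iota(r_{n+1})$ lie in $\iota(S_n)$.
\end{proposition}

The proof is in Section~\ref{sec:embedding}. Outside that section we identify $S$ with $\iota(S)$. As $S$ is real closed, $\operatorname{RC}(X)$ for $X\subseteq S$ is the same whether computed in $R$, in $S$ or in $\mathbb R((G))$, and so are the powers $|f|^\gamma$. The embedding serves only for verification: the definitions that follow refer to $R$ and the $r_n$ alone.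

\subsection*{Certificates}
Below, $B,B',B_j$ are c.e.\ subsets of $R^{>0}$, each given by an index. Let $\mathcal D$ be the least set of pairs $(f,\text{index of }B)$ closed under the following rules, where the index in each conclusion is computed from the data in the premises by a fixed computable function. We write $(f,B)\in\mathcal D$ if $(f,e)\in\mathcal D$ for some index $e$ of $B$; the side conditions depend only on the sets, so the rules hold in this notation as well.
\begin{itemize}
\item[(D0)] $(0,\emptyset)\in\mathcal D$.
\item[(D1)] $(r_{n+1},B(r_{n+1}))\in\mathcal D$ whenever $r_{n+1}$ is defined, where $B(r_{n+1})=\{|r_{n+1}-s|:s\in S_n\}$.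
\item[(D2)] If $(f,B),(h,B')\in\mathcal D$, then $(f+h,B\cup B')\in\mathcal D$ and $(fh,BB')\in\mathcal D$, where $BB'=\{bb':b\in B,\ b'\in B'\}$.
\item[(D3)] If $(f,B),(t,B')\in\mathcal D$, $f\ne t$, and $b'>N|f-t|$ for all $b'\in B'$ and $N\in\mathbb N$, then $(t,B)\in\mathcal D$.
\item[(D4)] If $(f,B)\in\mathcal D$, $f\ne0$, and $2b\ge|f|$ for all $b\in B$, then $(|f|^\gamma,\{|f|^\gamma\})\in\mathcal D$ for all $\gamma\in\mathbb Q$.
\item[(D5)] If $k\ge0$, $(f_j,B_j)\in\mathcal D$ and $f_j\ne0$ for $1\le j\le k$, and $h\in\operatorname{RC}(f_1,\dots,f_k)$, then $(h,B^*)\in\mathcal D$. Here $B^*$ is the set of all finite products, including the empty product $1$, of elements $\min(y,y^{-1})$ with $y$ in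
\[
Y=\bigcup_{j=1}^k\bigl(\{|f_j|\}\cup\{b\in B_j:b\le N|f_j|\text{ for some }N\}\bigr).
\]
\end{itemize}

The set $\mathcal D$ is c.e.\ in $0'$. Indeed, an element of $\mathcal D$ is the last entry of a finite derivation; the tuples $(r_1,\dots,r_{n+1})$ needed for (D1) are enumerated by $0'$; and $0'$ decides the side conditions, which are $\Pi^0_1$ in (D3) and (D4) and $\Sigma^0_1$ in (D5). By induction on derivations, $f\in S$ whenever $(f,B)\in\mathcal D$. Rule (D5) with $k=0$ gives $(h,\{1\})\in\mathcal D$ for all $h\in S_0$. Taking $h=-1$ and using (D2) twice, we get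
\begin{equation}\label{eq:diff}
(f,B),(t,B)\in\mathcal D\ \Longrightarrow\ (f-t,B)\in\mathcal D .
\end{equation}

\begin{lemma}[soundness]\label{lem:sound}
If $(f,B)\in\mathcal D$, then $B$ bounds $f$.
\end{lemma}

\begin{proof}
We use induction on derivations. For (D0) there is nothing to prove. For (D1), let $\rho$ be an exponent of $r_{n+1}$. By (H4) there is a proper truncation $s$ with $v(r_{n+1}-s)=\rho$, and $s\in S_n$ by Proposition~\ref{prop:embedding}. For (D2), an exponent of $f+h$ is an exponent of $f$ or of $h$, and an exponent of $fh$ is a product of an exponent of $f$ and one of $h$.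

(D3) The side condition says $v(b')>v(f-t)$ for all $b'\in B'$. As $B'$ bounds $t$, all exponents of $t$ are $>v(f-t)$. By (H2), $t$ is a truncation of $f$, so $\operatorname{supp}t\subseteq\operatorname{supp}f$.

(D4) For $\rho\in\operatorname{supp}f$ there is $b\in B$ with $v(f)\le v(b)\le\rho\le v(f)$. So $f$ is a single term, and so is $|f|^\gamma$.

(D5) Let $H$ be the hull of the subgroup generated by $v(Y)$. For $\rho\in\operatorname{supp}f_j$ there is $b\in B_j$ with $v(b)\le\rho\le v(f_j)$; then $b\in Y$, and $\rho\in H$ by convexity. So all $f_j$ lie in the real closed field $\mathbb R((H))$, and hence so does $h$. Every element of $H$ is at least some finite product of elements $v(y)^{\pm1}$, $y\in Y$, and therefore at least $v(\beta)$ for some $\beta\in B^*$.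
\end{proof}

Rule (D5) alone gives every element of $S$ some bound. Completeness asks for bounds that are as sharp as the situation requires.

\begin{proposition}[completeness]\label{prop:complete}
For every $f\in S$ and every lower set $C\subseteq G$ there is $B$ with $([f]_C,B)\in\mathcal D$ and $v(B)\cap C=\emptyset$.
\end{proposition}

We need only $C=G_{\le1}$, but the inductive proof in Section~\ref{sec:complete} passes to other lower sets: in Example~\ref{ex:order}, the coefficient $a$ of $x$ has to be treated with the lower set $x^{-1}G_{\le1}$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]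
Let $A=\{f:(f,B)\in\mathcal D\text{ for some }B\text{ with }B\cap O=\emptyset\}$. As $O$ is c.e., the condition $B\cap O=\emptyset$ is $\Pi^0_1$ in an index of $B$, so $A$ is c.e.\ in $0'$. By Lemma~\ref{lem:sound} every element of $A$ is a purely infinite element of $S$. Conversely, if $f\in S$ is purely infinite, then $f=[f]_C$ for $C=G_{\le1}$, and Proposition~\ref{prop:complete} gives $f\in A$. So
\begin{equation}\label{eq:A}
A=\{f\in S:\operatorname{supp}f\subseteq G_{>1}\}.
\end{equation}
This set is closed under $+,-,\cdot$ by (H3), and $A\cap O=0$. Given $x\in R$, write $x=f+o$ with $f\in S$, $o\in O$. Then $[f]_C\in S$ by truncation closedness, so $[f]_C\in A$, and $f-[f]_C\in O$. Hence $R=A\oplus O$.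

The sum $I=\mathbb Z+A$ is direct as $\mathbb Z\subseteq O$, and it is a subring. If $a+m>0$ with $a\in A$, $m\in\mathbb Z$, then either $a=0$ and $m\ge1$, or $a$ is infinite and so is $a+m$, whence $a+m>1$. So $I$ is discretely ordered. For $x=a+o$ with $a\in A$, $o\in O$, pick $m\in\mathbb Z$ with $m\le o<m+1$; then $a+m\le x<a+m+1$. So $I$ is an integer part.

Given $x\in R$ and the oracle $0'$, enumerate $A$ until the unique $a\in A$ with $x-a\in O$ appears; membership in the c.e.\ set $O$ is decided by $0'$. Search for $m\in\mathbb Z$ with $m\le x-a<m+1$. Then $\lfloor x\rfloor=a+m$, and $x\in I$ if and only if $x=\lfloor x\rfloor$.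
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:uniform}]
The construction relativizes to $R$ and does not depend on $R$ in any other way. The only questions asked of the oracle are membership in $S_n+O$ and in $O$, the side conditions of (D3)--(D5), and $B\cap O=\emptyset$; all are $\Sigma^0_1(R)$ or $\Pi^0_1(R)$, with indices computed along the way. Propositions~\ref{prop:embedding} and~\ref{prop:complete} and Lemma~\ref{lem:sound} make no effectiveness assumption on $R$ when ``c.e.'' is read as ``c.e.\ in $R$''. By \eqref{eq:A}, $A$ is closed under multiplication by $S_0$, whose nonzero elements have support $\{1\}$. For the last statement, begin the sequence of generators with $r_j=a_j$ for $j\le k$. Then $B(r_j)\cap O=\emptyset$ because $r_j\notin S_{j-1}+O$, so $r_j\in A$ by (D1).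
\end{proof}

The last sentence is the only place where $r_{n+1}\notin S_n+O$ is used in full; the rest of the paper uses only $r_{n+1}\notin S_n$.

\section{Truncations in a simple extension}\label{sec:simple}

Truncation is additive but does not respect products, quotients or roots. The aim of this section is a finite formula that expresses the truncations of elements of $E'=\operatorname{RC}(E,q)$ by truncations of elements of $E$, built from the operations that the rules (D2)--(D4) can follow. As in Example~\ref{ex:long} we first approximate by a polynomial and then truncate the polynomial. We begin with the behavior of value group and residue field in a simple extension.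

\begin{lemma}\label{lem:simple}
Let $\mathbb A$ be $\mathbb R((G))$ or $R$, let $F\subseteq\mathbb A$ be a real closed subfield, $r\in\mathbb A\setminus F$, $F'=\operatorname{RC}(F,r)$, $H\le G$ convex, and $w=w_H$.
\begin{itemize}
\item[(a)] If $w(r-s)\in w(F)$ for all $s\in F$, then $w(F')=w(F)$.
\item[(b)] Let $s\in F$ and $g=r-s$ with $w(g)\notin w(F)$. Then values $w(a_j)w(g)^j$ with $a_j\in F^\times$ and distinct $j\in\mathbb Q$ are distinct, and $w(F')=w(F)w(g)^{\mathbb Q}$. If $\mathbb A=\mathbb R((G))$, then $\operatorname{res}_H(F')=\operatorname{res}_H(F)$.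
\item[(c)] Let $\mathbb A=\mathbb R((G))$. Suppose $w(r-s)\in w(F)$ for all $s\in F$, and $\pi_H((r-s)/a)\in\operatorname{res}_H(F)$ whenever $s\in F$, $a\in F^\times$ and $(r-s)/a\in V_H$. Then $\operatorname{res}_H(F')=\operatorname{res}_H(F)$.
\end{itemize}
\end{lemma}

\begin{proof}
The extension $F'/F(r)$ is algebraic. By Lemma~\ref{lem:res}, $w(F')/w(F(r))$ is torsion, $w(F)$ is divisible, the ordered field $\operatorname{res}_H(F')$ is algebraic over $\operatorname{res}_H(F(r))$, and $\operatorname{res}_H(F)$ is real closed. So if $w(F(r))=w(F)$ then $w(F')=w(F)$, as $G/H$ is torsion-free, and if $\operatorname{res}_H(F(r))=\operatorname{res}_H(F)$ then $\operatorname{res}_H(F')=\operatorname{res}_H(F)$. Every nonzero element of $F(r)$ is a product of an element of $F^\times$ and factors $(r-a)^{\pm1}$, $((r-a)^2+b^2)^{\pm1}$ with $a,b\in F$, $b\ne0$.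

(a) We have $w((r-a)^2+b^2)=\max(w(r-a)^2,w(b)^2)\in w(F)$, so $w(F(r))=w(F)$.

(b) If $w(g)^k\in w(F)$ with $0\ne k\in\mathbb Q$, then $w(g)\in w(F)$ by divisibility; so the values are distinct. Hence in each nonzero polynomial in $g$ over $F$ one summand dominates, and each nonzero element of $F(g)=F(r)$ has the form $ag^i(1+\varepsilon)$ with $a\in F^\times$, $i\in\mathbb Z$, $w(\varepsilon)<1$. So $w(F(r))=w(F)w(g)^{\mathbb Z}$. As $F'$ contains all $|g|^{1/N}$ and $w(F')/w(F(r))$ is torsion, $w(F')=w(F)w(g)^{\mathbb Q}$. If $ag^i(1+\varepsilon)$ has $w$-value $1$, then $i=0$ and its residue is $\pi_H(a)\in\operatorname{res}_H(F)$.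

(c) Let $s\in F$ and choose $a_0\in F^\times$ with $w(r-s)=w(a_0)$. By hypothesis there is $a_1\in F\cap V_H$ with $\pi_H(a_1)=\pi_H((r-s)/a_0)\ne0$. With $a'=a_0a_1$ we get $r-s=a'(1+\varepsilon)$, $w(\varepsilon)<1$. For $b\in F^\times$,
\[
(r-s)^2+b^2=(a'^2+b^2)(1+\varepsilon'),\qquad\varepsilon'=\frac{a'^2}{a'^2+b^2}\,(2\varepsilon+\varepsilon^2),
\]
and $w(\varepsilon')\le w(\varepsilon)<1$ since the fraction lies between $0$ and $1$. So each nonzero element of $F(r)$ has the form $a(1+\varepsilon)$ with $a\in F^\times$, $w(\varepsilon)<1$, and if it lies in $V_H$, its residue is $\pi_H(a)$.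
\end{proof}

Let $E\subseteq\mathbb R((G))$ be a subfield. A series $q$ is \emph{minimal over $E$} if $q\notin E$ and all proper truncations of $q$ lie in $E$. If $\operatorname{supp}q$ has a least element, the corresponding term is the \emph{last term} of $q$.

\begin{lemma}\label{lem:minimal}
Let $E$ be real closed and truncation closed, $q$ minimal over $E$, and $E'=\operatorname{RC}(E,q)$.
\begin{itemize}
\item[(a)] $\operatorname{supp}q\subseteq v(E')$, and $E'\subseteq\mathbb R((H'))$, where $H'$ is the hull of $v(E')$.
\item[(b)] If $H\le G$ is convex and $w_H(E')\ne w_H(E)$, then $q$ has a last term $g$, the truncation $q-g$ lies in $E$, and $w_H(g)\notin w_H(E)$.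
\end{itemize}
\end{lemma}

\begin{proof}
(a) By (H4), each exponent of $q$ is $v(q-t)$ for a proper truncation $t\in E$, and the elements of $E$ have their exponents in $v(E)$. So $E\cup\{q\}$ is contained in the real closed field $\mathbb R((H'))$.

(b) Let $w=w_H$. By Lemma~\ref{lem:simple}(a) there is $t_0\in E$ with $w(q-t_0)\notin w(E)$. Let $C_0=\{d:w(d)\le w(q-t_0)\}$ and $t=[t_0]_{C_0}\in E$. By (H1), $t=[q]_{C_0}$, and $t\ne q$ as $q\notin E$. Now $w(t_0-t)\le w(q-t_0)$, and $w(t_0-t)\in w(E)\cup\{0\}$, so the inequality is strict and $w(q-t)=w(q-t_0)\notin w(E)$. Let $g$ be the leading term of $q-t$. Then $t+g$ is a truncation of $q$. If it were proper, then $g\in E$ and $w(q-t)=w(g)\in w(E)$. So $q=t+g$.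
\end{proof}

To approximate an element of $E'$ to a prescribed precision we expand denominators in geometric series, and these converge only for a valuation whose value group is archimedean. The coarsest nontrivial $w_H$ on $E'$ has this property. The price of coarsening is a larger residue field, and elements of $E'$ can be approximated from $E(q)$ only if the algebraic closure adds no residues. This leads to the following condition.

\begin{definition}\label{def:regular}
A \emph{regular step} is a pair $(E,q)$, where $E\subseteq\mathbb R((G))$ is a truncation closed real closed field of finite transcendence degree over $\mathbb Q$ and $q$ is minimal over $E$, such that the following holds for $E'=\operatorname{RC}(E,q)$: if $v(E')\ne\{1\}$ and $H^-$ is the hull of the largest proper convex subgroup of $v(E')$, then $\operatorname{res}_{H^-}(E')=\operatorname{res}_{H^-}(E)$.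
\end{definition}

The largest proper convex subgroup exists by Lemma~\ref{lem:res}(e). In Example~\ref{ex:order} the pair $(\operatorname{RC}(x),y)$ is not regular: there $H^-=y^{\mathbb Q}$, and $y$ is a residue of $E'$, while all residues of $\operatorname{RC}(x)$ are real constants. For a regular step with $v(E')\ne\{1\}$ put $w=w_{H^-}$ and $\operatorname{res}=\operatorname{res}_{H^-}$. We are in \emph{case (I)} if $w(E')=w(E)$ and in \emph{case (V)} if $w(E')\ne w(E)$. In case (V), $g$ denotes the last term of $q$ given by Lemma~\ref{lem:minimal}(b).

\begin{lemma}[approximation]\label{lem:approx}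
Let $(E,q)$ be a regular step with $v(E')\ne\{1\}$, let $c\in v(E')$ and $f\in E'$. In case (I) there is $f_1\in E[q]$ with $v(f-f_1)<c$. In case (V) there is a finite sum $f_1=\sum_ja_j|g|^{\gamma_j}$ with $a_j\in E$, $\gamma_j\in\mathbb Q$ and $v(f-f_1)<c$.
\end{lemma}

\begin{proof}
The group $H^-\cap v(E')$ is the largest proper convex subgroup of $v(E')$. So $w(E')\cong v(E')/(H^-\cap v(E'))$ is nontrivial and has no proper nontrivial convex subgroup, that is, it is archimedean. By H\"older's theorem it embeds in $(\mathbb R^{>0},\cdot)$, and $w$ is a nontrivial non-archimedean absolute value on $E'$. It suffices to achieve $w(f-f_1)<w(c)$.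

\emph{Density.} Put $E_1=E(q)$ in case (I) and $E_1=E(|g|^{1/N}:N\ge1)$ in case (V). Then $E(q)\subseteq E_1\subseteq E'$, so $E'/E_1$ is algebraic. We have $\operatorname{res}(E_1)=\operatorname{res}(E')$ by regularity, and $w(E_1)=w(E')$, in case (I) because both equal $w(E)$ and in case (V) by Lemma~\ref{lem:simple}(b). We claim that $E_1$ is dense in $E'$ for $w$. We use two textbook facts on non-archimedean absolute values: completion changes neither the value group nor the residue field, and the absolute value of a complete field extends uniquely to each algebraic extension.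

Let $\widehat{E'}$ be the completion of $E'$ and $K$ the closure of $E_1$ in it, a complete field. All fields between $E_1$ and $\widehat{E'}$ have the same value group and residue field. Suppose $x\in E'\setminus K$. Let $L=K(x)\subseteq\widehat{E'}$, a finite extension of degree $m$, and $y=x-\frac1m\operatorname{Tr}_{L/K}(x)$. Then $y\ne0$ and $\operatorname{Tr}_{L/K}(y)=0$. Choose $a_0\in K$ with $w(a_0)=w(y)$ and then $a_1\in K$ with the same residue as $y/a_0$; with $a=a_0a_1$ we get $y=a(1+\varepsilon)$, $\varepsilon\in L$, $w(\varepsilon)<1$. Taking traces gives $m+\operatorname{Tr}_{L/K}(\varepsilon)=0$. Let $\bar w$ be the extension of $w|_K$ to an algebraic closure $\overline K$. For each $K$-embedding $\sigma:L\to\overline K$, uniqueness gives $\bar w\circ\sigma=w|_L$, so $\bar w(\sigma\varepsilon)<1$. Hence $w(\operatorname{Tr}_{L/K}(\varepsilon))<1=w(m)$, a contradiction. So $E'\subseteq K$, which is the claim.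

\emph{Removing denominators.} In case (I), choose $a,d\in E[q]$, $d\ne0$, with $w(f-a/d)<w(c)$. As $w(d)\in w(E)$ and $\operatorname{res}(E')=\operatorname{res}(E)$, there is $e\in E^\times$ such that $d/e$ has residue $1$. So $d=e(1-\varepsilon)$ with $\varepsilon=1-d/e\in E[q]$, $w(\varepsilon)<1$. Put $f_1=\frac ae\sum_{k<M}\varepsilon^k\in E[q]$. Then $\frac ad-f_1=\frac ad\,\varepsilon^M$, and this has $w$-value $<w(c)$ for large $M$, because $w(E')$ is archimedean. In case (V), choose $N$ and $a,d\in E[u]$, $u=|g|^{1/N}$, $d\ne0$, with $w(f-a/d)<w(c)$. By Lemma~\ref{lem:simple}(b) one summand $e=d_ju^j$ of $d$ dominates the others, so $d=e(1-\varepsilon)$ with $\varepsilon\in E[u,u^{-1}]$, $w(\varepsilon)<1$. The same formula gives $f_1\in E[u,u^{-1}]$.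
\end{proof}

\begin{lemma}[truncation formulas]\label{lem:formula}
Let $(E,q)$ be a regular step, $f\in E'$ and $C$ a lower set.
\begin{itemize}
\item[(a)] If $C\cap v(E')=\emptyset$, then $[f]_C=f$.
\item[(b)] If $v(E')=\{1\}\subseteq C$, then $[f]_C=0$.
\item[(c)] If $v(E')\ne\{1\}$, $C\cap v(E')\ne\emptyset$ and case (I) holds, then
\[
[f]_C=[b]_C+\sum_{k=1}^Kc_k(q-t_k)^k,
\]
where $b\in E$, the $t_k$ are proper truncations of $q$, and $c_k\in E$ satisfies $c_k=[c_k]_{D_k}$ for the lower set $D_k=\{d\in G:d\rho^k\in C\text{ for some }\rho\in\operatorname{supp}q\}$.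
\item[(d)] If $v(E')\ne\{1\}$, $C\cap v(E')\ne\emptyset$ and case (V) holds, then $[f]_C=\sum_j[a_j]_{D^j}\,|g|^{\gamma_j}$, a finite sum with $a_j\in E$, $\gamma_j\in\mathbb Q$ and $D^j=v(g)^{-\gamma_j}C$.
\end{itemize}
One of the four cases always holds, so $E'$ is truncation closed.
\end{lemma}

\begin{proof}
Let $H'$ be the hull of $v(E')$, so $f\in\mathbb R((H'))$ by Lemma~\ref{lem:minimal}(a). In (a), if $c\in C\cap H'$, then $e\le c$ for some $e\in v(E')$, and $e\in C$, a contradiction; so no exponent of $f$ is in $C$. In (b), $f\in\mathbb R((\{1\}))=\mathbb R$. In (c) and (d), fix $c\in C\cap v(E')$. By (H1) we may replace $f$ by the element $f_1$ of Lemma~\ref{lem:approx}. Then (d) follows from (H1) and (H3), as $|g|^{\gamma_j}$ is a single term.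

For (c) we prove the formula for all $f_1=\sum_{k\le K}a_kq^k$ with $a_k\in E$, by induction on $K$. For $K=0$ take $b=a_0$. Let $K\ge1$. We split the top coefficient into a part whose product with any $K$ exponents of $q$ stays outside $C$ and a part that can be pushed into $C$ by expanding about a long enough truncation of $q$. Let $c_K=[a_K]_{D_K}\in E$ and $a''=a_K-c_K$, so that $v(a'')\in D_K\cup\{0\}$. Choose $\rho\in\operatorname{supp}q$ with $v(a'')\rho^K\in C\cup\{0\}$ (note $q\ne0$), and let $t_K\in E$ be the proper truncation of $q$ with $v(q-t_K)=\rho$. Then $v(a''(q-t_K)^K)\in C\cup\{0\}$, so this product has truncation $0$. An exponent of $c_K(q-t_K)^K$ has the form $d\rho_1\cdots\rho_K$ with $d\notin D_K$ and $\rho_i\in\operatorname{supp}q$. With $\rho_0=\min_i\rho_i$ it is at least $d\rho_0^K\notin C$, so it is not in $C$. Therefore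
\[
[f_1]_C=c_K(q-t_K)^K+[p(q)]_C,\qquad p=\sum_{k\le K}a_kX^k-a_K(X-t_K)^K\in E[X].
\]
The polynomial $p$ has degree $<K$, and the induction hypothesis applies to $p(q)$.
\end{proof}

\section{Frames}\label{sec:frames}

The generators $r_n$ arrive in an order we do not control, and the steps $(S_n,r_{n+1})$ need not be regular. We want to present each $S_n$ as the top of a tower of regular steps. Regularity of each step is not a condition that survives when a new generator has to be inserted in the middle of the tower. The following stronger condition does: every residue field of the top is a member of the tower. For a field $E$, let $\mathcal C(E)$ be the set of hulls of convex subgroups of $v(E)$; it is a chain that contains $\{1\}$ and the hull of $v(E)$.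

\begin{definition}\label{def:frame}
A sequence $(q_1,\dots,q_n)$ in $\mathbb R((G))$, with $E_i=\operatorname{RC}(q_1,\dots,q_i)$, is a \emph{frame} of $E_n$ if
\begin{itemize}
\item[(F1)] $q_i$ is minimal over $E_{i-1}$ for $1\le i\le n$, and
\item[(F2)] $\operatorname{res}_H(E_n)\in\{E_0,\dots,E_n\}$ for every $H\in\mathcal C(E_n)$.
\end{itemize}
\end{definition}

The empty sequence is a frame of $E_0=\mathbb R_{\mathrm{alg}}$.

\begin{lemma}\label{lem:frame}
Let $(q_1,\dots,q_n)$ be a frame. Then each $(E_{i-1},q_i)$ is a regular step and each $E_i$ is truncation closed. Moreover $\operatorname{res}_H(E_n)=E_n\cap\mathbb R((H))\in\{E_0,\dots,E_n\}$ for every convex subgroup $H\le G$.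
\end{lemma}

\begin{proof}
The field $E_0\subseteq\mathbb R$ is truncation closed. By Lemma~\ref{lem:formula} and induction on $i$ it suffices, for the first statement, to verify the residue condition of Definition~\ref{def:regular}. Let $v(E_i)\ne\{1\}$, let $L$ be its largest proper convex subgroup and $H$ the hull of $L$. From $L\subseteq H\cap v(E_n)\subseteq H$ we see that $H$ is also the hull of the convex subgroup $H\cap v(E_n)$ of $v(E_n)$. So $H\in\mathcal C(E_n)$, and $\operatorname{res}_H(E_n)=E_j\subseteq\mathbb R((H))$ for some $j$. Since $H\cap v(E_i)=L\ne v(E_i)$, we have $E_i\not\subseteq\mathbb R((H))$, so $j\le i-1$. Then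
\[
\operatorname{res}_H(E_i)\subseteq\operatorname{res}_H(E_n)=E_j\subseteq E_{i-1}\cap\mathbb R((H))\subseteq\operatorname{res}_H(E_{i-1})\subseteq\operatorname{res}_H(E_i).
\]
For the last statement let $H^\circ\in\mathcal C(E_n)$ be the hull of $H\cap v(E_n)$. The elements of $E_n$ have their exponents in $v(E_n)$ by (H4), so $E_n\cap\mathbb R((H))=E_n\cap\mathbb R((H^\circ))$. By Lemma~\ref{lem:res}(a) this says $\operatorname{res}_H(E_n)=\operatorname{res}_{H^\circ}(E_n)$, and (F2) applies.
\end{proof}

A new generator $r$ is inserted at the lowest level $H$ at which it creates a new residue. Before insertion it is normalized: we subtract a truncation and divide by a single term, so that it becomes a series in $\mathbb R((H))$.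

\begin{example}\label{ex:pi}
Let $x>1$ in $G$, $r_1=x$, $r_2=\pi x$. The sequence $(x,\pi x)$ satisfies (F1) but not (F2): the residue field for $H=\{1\}$ is contained in $\mathbb R$ and contains $\pi$, so it is none of $E_0,E_1,E_2$. The next lemma replaces $r_2$ by $q=r_2/x=\pi$ and yields the frame $(\pi,x)$. In Example~\ref{ex:order} it yields $(y,x)$.
\end{example}

\begin{lemma}[insertion]\label{lem:insert}
Let $(q_1,\dots,q_n)$ be a frame of $F=E_n$, let $r$ be minimal over $F$ and $F'=\operatorname{RC}(F,r)$. Let $\Gamma\subseteq F$ be a set of single terms with $v(\Gamma)=v(F)$. Then there are $i\le n$, a proper truncation $s$ of $r$ and $\gamma\in\Gamma$ such that, with $q=(r-s)/\gamma$, the sequence $(q_1,\dots,q_i,q,q_{i+1},\dots,q_n)$ is a frame of $F'$. In particular $F'$ is truncation closed. Moreover, if $q\notin\mathbb R$ and $q$ has a last term $g$, then $v(\gamma g)\notin v(F)$.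
\end{lemma}

\begin{proof}
\emph{The level.} By Lemmas~\ref{lem:frame} and~\ref{lem:minimal}(a), $F'\subseteq\mathbb R((H'))$ for the hull $H'$ of $v(F')$, so $\operatorname{res}_{H'}(F')=F'\ne F=\operatorname{res}_{H'}(F)$. The chain $\mathcal C(F')$ is finite by Lemma~\ref{lem:res}(e). Let $H$ be its least member with $\operatorname{res}_H(F')\ne\operatorname{res}_H(F)$, and $w=w_H$. By Lemma~\ref{lem:frame}, $\operatorname{res}_H(F)=F\cap\mathbb R((H))=E_i$ for some $i$.

\emph{The element $q$.} By Lemma~\ref{lem:simple}(b), $w(r-s')\in w(F)$ for all $s'\in F$. So by Lemma~\ref{lem:simple}(c) there are $s_0\in F$, $a\in F^\times$ with $(r-s_0)/a\in V_H$ and $\pi_H((r-s_0)/a)\notin E_i$. Take $\gamma\in\Gamma$ with $v(\gamma)=v(a)$. Since $\pi_H(a/\gamma)\in E_i^\times$, also $(r-s_0)/\gamma\in V_H$ and $\pi_H((r-s_0)/\gamma)\notin E_i$. Let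
\[
C_0=\{d:w(d)\le w(\gamma)\},\qquad C_1=\{d:w(d)<w(\gamma)\},\qquad s=[s_0]_{C_0}\in F .
\]
As $v(r-s_0)\in C_0$, we have $s=[r]_{C_0}$ by (H1), and this truncation is proper because $r\notin F$. Since $(s_0-s)/\gamma\in F\cap V_H$ has residue in $E_i$, the series $\kappa=\pi_H((r-s)/\gamma)$ is not in $E_i$. By (H1) and (H3), $[r]_{C_1}=s+\gamma\kappa$. If this truncation were proper, it would lie in $F$, and then $\kappa\in F\cap\mathbb R((H))=E_i$. So $r=s+\gamma\kappa$, and $q=(r-s)/\gamma=\kappa$ lies in $\mathbb R((H))$ but not in $F$. Also $F'=\operatorname{RC}(F,q)$. Put $E'_l=\operatorname{RC}(E_l,q)$ for $l\ge i$. The tower of the new sequence is $E_0,\dots,E_i,E'_i,\dots,E'_n=F'$.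

\emph{(F1).} Each $q_l$ lies outside the real closed field $E_{l-1}$ and $q$ lies outside $E_n$, so $q_1,\dots,q_n,q$ are algebraically independent, and no member of the new sequence lies in the real closure of its predecessors. Let $q^*=[q]_D$ be a proper truncation of $q$. All exponents of $\gamma q$ lie in $C_0$ and no exponent of $s$ does, so $s+\gamma q^*=[r]_{C_0\cap v(\gamma)D}$ is a proper truncation of $r$. Hence $q^*\in F\cap\mathbb R((H))=E_i$. For $l>i$ the proper truncations of $q_l$ lie in $E_{l-1}\subseteq E'_{l-1}$.

\emph{(F2).} Let $J\in\mathcal C(F')$. By Lemma~\ref{lem:frame}, $\operatorname{res}_J(F)=F\cap\mathbb R((J))=E_j$ for some $j$. If $J\subsetneq H$, then $\operatorname{res}_J(F')=E_j$ by minimality of $H$, and $E_j\subseteq F\cap\mathbb R((H))=E_i$, so $j\le i$. If $J\supseteq H$, then $E_j\supseteq E_i$, so $j\ge i$. As $E_j\cup\{q\}\subseteq\mathbb R((J))$, we get $E'_j\subseteq F'\cap\mathbb R((J))\subseteq\operatorname{res}_J(F')$. By Lemma~\ref{lem:res}(b), $\operatorname{res}_J(F')$ has transcendence degree at most $1$ over $E_j$, and $E'_j$ has transcendence degree $1$ over $E_j$. So $\operatorname{res}_J(F')$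 is an ordered field algebraic over the real closed field $E'_j$, hence equal to it.

\emph{The last term.} Suppose $q\notin\mathbb R$ has last term $g$ and $v(\gamma g)\in v(F)$. By (H4) there is a single term $u\in F$ with $v(u)=v(\gamma g)$, so $\gamma g=cu$ with $c\in\mathbb R$. The proper truncation $q-g$ lies in $E_i$, so $g\in F'$ and $c\in F'\cap\mathbb R\subseteq\operatorname{res}_{\{1\}}(F')$. Since $q\in\mathbb R((H))\setminus\mathbb R$, we have $\{1\}\subsetneq H$, and minimality of $H$ gives $\operatorname{res}_{\{1\}}(F')=\operatorname{res}_{\{1\}}(F)=F\cap\mathbb R$. Thus $c\in F$, $g\in F$ and $q\in F$, a contradiction.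
\end{proof}

\section{The embedding}\label{sec:embedding}

\begin{proof}[Proof of Proposition~\ref{prop:embedding}]
We construct $\iota$ on $S_n$ by induction on $n$, so that it preserves order and values and $\iota(S_n)$ has a frame. On $S_0$ it is the isomorphism onto $\mathbb R_{\mathrm{alg}}$. Let $\iota$ be given on $T=S_n$, write $\bar s=\iota(s)$ and $\overline T=\iota(T)$, and let $r=r_{n+1}\notin T$. The field $\overline T$ is truncation closed by Lemma~\ref{lem:frame}. We must find a series $\bar r$ that is minimal over $\overline T$ and lies in the same cut of $\overline T$ as $r$ does in $T$. We collect everything that $T$ knows about the beginning of such a series and then add at most one term.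

\emph{The known part.} Call $s\in T$ \emph{initial} if all exponents of $\bar s$ are $>v(r-s)$; for example, $0$ is initial. If $s$ is initial and $t\in T$ has $v(r-t)\le v(r-s)$, then $v(\bar t-\bar s)=v(t-s)\le v(r-s)$, so by (H2):
\begin{equation}\label{eq:chain}
s\text{ initial},\ v(r-t)\le v(r-s)\ \Longrightarrow\ \bar s\text{ is a truncation of }\bar t .
\end{equation}
Hence the series $\bar s$, $s$ initial, form a chain under truncation. Let $\tau$ be the formal series whose terms are those occurring in some member of the chain. If $\rho\in\operatorname{supp}\bar s$ with $s$ initial and $\sigma\ge\rho$ is an exponent of another member $\bar t$, then $\sigma\in\operatorname{supp}\bar s$, whichever of $\bar s,\bar t$ is a truncation of the other. So all exponents $\ge\rho$ of $\tau$ lie in $\operatorname{supp}\bar s$. It follows that $\operatorname{supp}\tau$ is reverse well-ordered and that each $\bar s$, $s$ initial, is a truncation of $\tau$. Moreover,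
\begin{equation}\label{eq:dagger}
s\text{ initial}\ \Longrightarrow\ v(\tau-\bar s)\le v(r-s).
\end{equation}
Indeed, an exponent $\sigma$ of $\tau-\bar s$ is an exponent of $\bar t-\bar s$ for some initial $t$ such that $\bar s$ is a proper truncation of $\bar t$. Then $v(r-t)\le v(r-s)$, since otherwise $\bar t$ would be a truncation of $\bar s$ by \eqref{eq:chain}. So $\sigma\le v(t-s)\le v(r-s)$.

\emph{Case A: $\tau=\bar s_*$ for some $s_*\in T$.} Let $g=v(r-s_*)\in G$. If $\rho\in\operatorname{supp}\tau$, say $\rho\in\operatorname{supp}\bar s$ with $s$ initial, then $v(s_*-s)\le v(r-s)$ by \eqref{eq:dagger}, so $g\le v(r-s)<\rho$. Thus all exponents of $\bar s_*$ are $>g$. We put $\bar r=\bar s_*+\epsilon$ for a single term $\epsilon\notin\overline T$ with exponent $g$ and the sign of $r-s_*$, chosen as follows.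

\emph{Subcase A1: $g\notin v(T)$.} Let $\epsilon=\pm g$ with the sign of $r-s_*$.

\emph{Subcase A2: $g\in v(T)$.} By (H4) there is $u\in T$ such that $\bar u=c_0g$ is a single term. Let $c=\operatorname{st}((r-s_*)/u)\in\mathbb R^\times$ and $\epsilon=cc_0g$; it has the sign of $r-s_*$, as $u$ has the sign of $c_0$. Suppose $\epsilon=\bar u'$ with $u'\in T$. Then $\iota(u'/u)=c$, so $\operatorname{st}(u'/u)=c$ and $v(r-s_*-u')<g$. Hence $s_*+u'$ is initial, but $\bar s_*+\epsilon$ is not a truncation of $\tau=\bar s_*$, a contradiction. So $\epsilon\notin\overline T$.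

\emph{Case B: $\tau\notin\overline T$.} Put $\bar r=\tau$. In this case, for each $s\in T$ there is an initial $t$ with $v(r-t)<v(r-s)$. Otherwise every $\bar t$, $t$ initial, is a truncation of $\bar s$ by \eqref{eq:chain}, and then $\tau=[\bar s]_D\in\overline T$ for $D=\{d:d<\rho\text{ for all }\rho\in\operatorname{supp}\tau\}$.

\emph{Minimality.} In all cases $\bar r\notin\overline T$. In case A a proper truncation of $\bar r$ is a truncation of $\bar s_*$. In case B a proper truncation $[\tau]_C$ omits some $\rho\in\operatorname{supp}\bar t$, $t$ initial; its exponents are $>\rho$, so $[\tau]_C=[\bar t]_C$. Thus $\bar r$ is minimal over $\overline T$.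

\emph{The cut.} Let $s\in T$. We show that $r-s$ and $\bar r-\bar s$ have the same sign, and that $v(r-s)\in v(T)$ in cases A2 and B. In case B take $t$ initial with $v(r-t)<v(r-s)$. From $r-s=(r-t)+(t-s)$ we get $v(t-s)=v(r-s)$, and $r-s$ has the sign of $t-s$. By \eqref{eq:dagger}, $v(\tau-\bar t)\le v(r-t)<v(\bar t-\bar s)$, so $\tau-\bar s$ has the sign of $\bar t-\bar s$, which is the same. In case A write
\[
r-s=(r-s_*)+(s_*-s),\qquad\bar r-\bar s=\epsilon+(\bar s_*-\bar s).
\]
Corresponding summands have the same value and the same sign. If $v(s_*-s)\ne g$, then on both sides the summand of larger value decides the sign, and $v(r-s)=\max(g,v(s_*-s))$, which lies in $v(T)$ in subcase A2. If $v(s_*-s)=g$, we are in subcase A2. Let $dg$ be the leading term of $\bar s_*-\bar s$. Then $\operatorname{st}((s_*-s)/u)=d/c_0$ and $\operatorname{st}((r-s)/u)=c+d/c_0$. This number is nonzero, since $-dg\in\overline T$ by (H4) while $cc_0g\notin\overline T$. So $v(r-s)=g$, and $r-s$ has the sign of $c_0(c+d/c_0)=cc_0+d$, which is the leading coefficient of $\bar r-\bar s$.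

\emph{Extension.} The elements $r$ and $\bar r$ are transcendental over the real closed fields $T$ and $\overline T$, so $r\mapsto\bar r$ extends $\iota$ to a field embedding of $T(r)$. It preserves signs of constants, of linear factors $r-s$ and of positive definite quadratics, hence the order. It extends uniquely to an isomorphism of ordered fields from $S_{n+1}=\operatorname{RC}(T,r)$ onto $\operatorname{RC}(\overline T,\bar r)$.

\emph{Values.} An order embedding preserves archimedean equivalence, so it suffices to find in each class of $v(S_{n+1})$ one $x\in S_{n+1}$ with $v(\iota(x))=v(x)$. We apply Lemma~\ref{lem:simple} in $R$ with $H=\{1\}$. In cases A2 and B, part (a) gives $v(S_{n+1})=v(T)$, and we take $x\in T$. In case A1, part (b) gives $v(S_{n+1})=v(T)g^{\mathbb Q}$, and we take $x=a|r-s_*|^\delta$ with $a\in T^\times$, $\delta\in\mathbb Q$, for which $\iota(x)=\bar a\,g^\delta$.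

Finally, Lemma~\ref{lem:insert}, with $\Gamma$ the set of leading terms of nonzero elements of $\overline T$, gives a frame of $\iota(S_{n+1})$.
\end{proof}

\section{Completeness of the certificates}\label{sec:complete}

We again identify $S$ with $\iota(S)$, so that $r_{n+1}$ is minimal over $S_n$. The plan is to follow the formulas of Lemma~\ref{lem:formula} up a frame. For this the members of the frame need certificates whose bounds are not wasteful. Soundness says that below every exponent there is a member of the bound. Formula (c) involves $\operatorname{supp}q$ through the sets $D_k$, and to replace $\operatorname{supp}q$ by the bound we need the converse, condition (T1) below. Formula (d) requires the last term $g$ to be recognized as a single term by (D4), whose side condition is (T2).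

\begin{definition}\label{def:certified}
A \emph{certified frame} of $S_n$ is a frame $(q_1,\dots,q_n)$ of $S_n$ together with sets $B_j$ such that $(q_j,B_j)\in\mathcal D$ and, for all $j$,
\begin{itemize}
\item[(T1)] for every $b\in B_j$ there is $\rho\in\operatorname{supp}q_j$ with $\rho\le v(b)$;
\item[(T2)] if $q_j\notin\mathbb R$ and $q_j$ has a last term $g$, then $2b\ge|g|$ for all $b\in B_j$.
\end{itemize}
\end{definition}

The exception in (T2) cannot be avoided with the bounds we use. In Example~\ref{ex:pi} the element $q=\pi$ receives the bound $x^{-1}B(r_2)$, which contains $|\pi-a|$ for all $a\in\mathbb Q$. The exception is harmless because a real $q$ never leads to case (V).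

\begin{lemma}\label{lem:certtrunc}
Let $(q_j,B_j)_{j\le n}$ be a certified frame of $S_n$ with tower $E_0\subseteq\dots\subseteq E_n$. For every $i\le n$, $f\in E_i$ and lower set $C$ there is $B$ with $([f]_C,B)\in\mathcal D$ and $v(B)\cap C=\emptyset$.
\end{lemma}

\begin{proof}
We use induction on $i$, for all $f$ and $C$ at once. For $i=0$ we have $\operatorname{supp}f\subseteq\{1\}$. If $1\in C$, then $[f]_C=0$ and we use $(0,\emptyset)$; otherwise $[f]_C=f$ and we use $(f,\{1\})$. Now let $E=E_i$, $q=q_{i+1}$, $B_q=B_{i+1}$ and $f\in E'=E_{i+1}$. By Lemma~\ref{lem:frame}, $(E,q)$ is a regular step. We first note that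
\begin{equation}\label{eq:tails}
(q-t,B_q)\in\mathcal D\quad\text{for every proper truncation }t\text{ of }q .
\end{equation}
Indeed, $t\in E$, and $t=[t]_L$ for $L=G_{\le v(q-t)}$ by (H2). The induction hypothesis gives $(t,B')\in\mathcal D$ with $v(B')\cap L=\emptyset$, that is, $b'>N|q-t|$ for all $b'\in B'$ and all $N$. Rule (D3) gives $(t,B_q)\in\mathcal D$, and \eqref{eq:diff} gives \eqref{eq:tails}. We go through the cases of Lemma~\ref{lem:formula}.

(a) Here $C\cap v(E')=\emptyset$ and $[f]_C=f$. Rule (D5) applied to $(q_j,B_j)_{j\le i+1}$ gives $(f,B^*)\in\mathcal D$. Let $H'$ be the hull of $v(E')$ and let $y\in Y$. If $y=|q_j|$, then $v(y)\in v(E')$. If $y\in B_j$ and $y\le N|q_j|$, then by (T1) $\rho\le v(y)\le v(q_j)$ for some $\rho\in\operatorname{supp}q_j$, and $\rho\in v(E')$ by (H4). So $v(Y)\subseteq H'$ and $v(B^*)\subseteq H'$. Every element of $H'$ is at least some element of $v(E')$, so $H'\cap C=\emptyset$.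

(b) Here $[f]_C=0$; use $(0,\emptyset)$.

(c) Here $[f]_C=[b]_C+\sum_kc_k(q-t_k)^k$. The summand $[b]_C$ is covered by the induction hypothesis. As $c_k=[c_k]_{D_k}$ and $c_k\in E$, there is $B'$ with $(c_k,B')\in\mathcal D$ and $v(B')\cap D_k=\emptyset$. By \eqref{eq:tails} and (D2), $(c_k(q-t_k)^k,B'')\in\mathcal D$, where $B''$ is the set of products $\beta b_1\cdots b_k$ with $\beta\in B'$, $b_l\in B_q$. Given such a product, (T1) provides $\rho\in\operatorname{supp}q$ with $\rho\le v(\min_lb_l)$. Then $v(\beta b_1\cdots b_k)\ge v(\beta)\rho^k$, and $v(\beta)\rho^k\notin C$ because $v(\beta)\notin D_k$. So $v(B'')\cap C=\emptyset$. Add the summands by (D2).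

(d) Here $[f]_C=\sum_j[a_j]_{D^j}|g|^{\gamma_j}$, where $g$ is the last term of $q$ and $w(g)\notin w(E)$. If $q$ were real, then $g=q$ and $w(g)=1\in w(E)$. So $q\notin\mathbb R$, and (T2) gives $2b\ge|g|$ for all $b\in B_q$. By \eqref{eq:tails} with $t=q-g$ we have $(g,B_q)\in\mathcal D$, so (D4) gives $(|g|^{\gamma_j},\{|g|^{\gamma_j}\})\in\mathcal D$. The induction hypothesis gives $([a_j]_{D^j},B^j)\in\mathcal D$ with $v(B^j)\cap D^j=\emptyset$, which means $v(B^j|g|^{\gamma_j})\cap C=\emptyset$. Multiply and add by (D2).
\end{proof}

It remains to certify the frames produced by insertion. There the new member is $q=(r-s)/\gamma$, so the divisor $\gamma$ must itself be certified, with an exact bound. Call $\gamma\in S$ a \emph{certified monomial} if it is a positive single term and $(\gamma^\delta,\{\gamma^\delta\})\in\mathcal D$ for all $\delta\in\mathbb Q$. Rational powers of certified monomials are certified monomials by definition, and products are by (D2).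

\begin{lemma}\label{lem:certframe}
Each $S_n$ has a certified frame, and every element of $v(S_n)$ is the value of a certified monomial in $S_n$.
\end{lemma}

\begin{proof}
For $n=0$ take the empty frame and the monomial $1$. Assume the lemma for $S_n$, and let $r=r_{n+1}$ and $B_r=B(r)=\{|r-s'|:s'\in S_n\}$, so $(r,B_r)\in\mathcal D$ by (D1). We need two facts.
\begin{itemize}
\item[(i)] If $s$ is a proper truncation of $r$, then $(r-s,B_r)\in\mathcal D$. The proof is that of \eqref{eq:tails}: we have $s\in S_n$, Lemma~\ref{lem:certtrunc} applied to $s$ and $G_{\le v(r-s)}$ yields the side condition of (D3), and then \eqref{eq:diff} applies.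
\item[(ii)] For every $s'\in S_n$ there is $\rho\in\operatorname{supp}r$ with $\rho\le v(r-s')$. Otherwise $r$ is a truncation of $s'$ by (H2), and $r\in S_n$.
\end{itemize}

\emph{The frame.} Apply Lemma~\ref{lem:insert} to the certified frame of $S_n$ and $r$, with $\Gamma$ the set of certified monomials in $S_n$. We obtain a frame of $S_{n+1}$ with new member $q=(r-s)/\gamma$. By (i) and (D2), $(q,B_q)\in\mathcal D$ for $B_q=\gamma^{-1}B_r$. Conditions (T1) and (T2) for an old member involve only the pair $(q_j,B_j)$, so they persist.

For (T1), let $b=|r-s'|/\gamma\in B_q$ and take $\rho$ as in (ii). If $\rho\in\operatorname{supp}s$, replace it by any exponent of $r-s\ne0$, which is smaller. So we may assume $\rho\in\operatorname{supp}(r-s)$. Then $\rho\,v(\gamma)^{-1}\in\operatorname{supp}q$ and $\rho\,v(\gamma)^{-1}\le v(b)$.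

For (T2), let $q\notin\mathbb R$ have last term $g$. Then $t=q-g\in S_n$ by (F1), and $v(\gamma g)\notin v(S_n)$ by Lemma~\ref{lem:insert}. For $s'\in S_n$ we have $r-s'=\gamma g+z$ with $z=s+\gamma t-s'\in S_n$, so $v(z)\ne v(\gamma g)$. By \eqref{eq:half}, $2|r-s'|\ge|\gamma g|$, that is, $2b\ge|g|$ for all $b\in B_q$.

\emph{The monomials.} If $v(S_{n+1})=v(S_n)$, there is nothing to add. Otherwise Lemma~\ref{lem:minimal}(b) with $H=\{1\}$ shows that $r$ has a last term $g$ with $s_1=r-g\in S_n$ and $v(g)\notin v(S_n)$. For $s'\in S_n$ we have $r-s'=g+(s_1-s')$ with $v(s_1-s')\ne v(g)$, so $2|r-s'|\ge|g|$ by \eqref{eq:half}. By (i), $(g,B_r)\in\mathcal D$, and (D4) shows that $|g|$ is a certified monomial. By Lemma~\ref{lem:simple}(b), $v(S_{n+1})=v(S_n)v(g)^{\mathbb Q}$, so the products of certified monomials of $S_n$ with rational powers of $|g|$ realize all values.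
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:complete}]
Let $f\in S_n$. By Lemma~\ref{lem:certframe}, $S_n$ has a certified frame, and Lemma~\ref{lem:certtrunc} with $i=n$ gives the required $B$.
\end{proof}

This completes the proofs of Theorems~\ref{thm:main} and~\ref{thm:uniform}.

\begin{thebibliography}{1}

\bibitem{LCIP}
\emph{Limit Computable Integer Parts},
\texttt{http://palmer.wellesley.edu/\~{}klange/Research/LimitIPJuly12.pdf}.

\end{thebibliography}
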